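# Every UMD space has the RMF-property

## 1. Norm-one averages in $L^1$ whose random sums are large

For $x\in[0,1)$ let $I_k(x)$ be the dyadic interval of length $2^{-k}$ containing $x$. Fix $N\ge 1$ and consider the function on $[0,1)$ whose value at $x$ is the element
$$f(x)=2^N1_{I_N(x)}\in L^1[0,1).$$
Each value has norm $1$. Average $f$ over a dyadic interval $I\subset[0,1)$ of length $2^{-k}$, $0\le k\le N$. It contains $2^{N-k}$ dyadic intervals $J$ of length $2^{-N}$, and $f=2^N1_J$ on $J$, so the average is $2^{k-N}\sum_{J\subset I}2^N1_J=2^k1_I$. Thus the successive dyadic averages of $f$ at $x$ are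
$$f_k(x)=2^k1_{I_k(x)},\qquad 0\le k\le N ,$$
all of norm $1$. Is this path "bounded" in a stronger sense? Put random signs $\varepsilon_k$ and coefficients $\lambda_k$ with $\sum|\lambda_k|^2\le1$ in front, and look at $\mathbb E\|\sum_k\varepsilon_k\lambda_kf_k(x)\|^2$. In a Hilbert space this would be $\sum|\lambda_k|^2\|f_k(x)\|^2\le 1$.

Take $N=1$, $x<\frac12$, $\lambda_0=\lambda_1=1/\sqrt2$. The vector $\frac1{\sqrt2}(\varepsilon_0 1_{[0,1)}+2\varepsilon_11_{[0,1/2)})$ has $L^1$-norm $\frac1{\sqrt2}(\frac12\cdot3+\frac12\cdot 1)=\sqrt2$ if the signs agree and $\frac1{\sqrt2}(\frac12\cdot1+\frac12\cdot1)=\frac1{\sqrt2}$ if they differ. The mean square is $\frac12(2+\frac12)=\frac54>1$.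

For general $N$ take all $\lambda_k=(N+1)^{-1/2}$. On $I_j(x)\setminus I_{j+1}(x)$, a set of measure $2^{-j-1}$, the function $\sum_k\varepsilon_kf_k(x)$ equals $\sum_{k\le j}\varepsilon_k2^k$. Since $\frac12(|a+2^j|+|a-2^j|)\ge 2^j$ for every real $a$, averaging over $\varepsilon_j$ first gives $\mathbb E|\sum_{k\le j}\varepsilon_k2^k|\ge2^j$. On $I_N(x)$, of measure $2^{-N}$, the same argument gives $\mathbb E|\cdot|\ge 2^N$. Adding up,
$$\mathbb E\Big\|\sum_{k=0}^N\varepsilon_k\lambda_kf_k(x)\Big\|_{L^1}\ge\frac1{\sqrt{N+1}}\Big(\sum_{j=0}^{N-1}2^{-j-1}2^j+1\Big)=\frac{N+2}{2\sqrt{N+1}}\ge\tfrac12\sqrt{N+1}.$$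
This holds at every $x\in[0,1)$. A function with $\|f(x)\|=1$ everywhere on $[0,1)$ has averages whose randomized size is at least $\frac12\sqrt{N+1}$ everywhere on $[0,1)$.

So in $L^1$ the randomized maximal function of the averages is not controlled by the function. For which Banach spaces is it? A natural candidate is the class of UMD spaces, in which martingale differences tolerate changes of sign. The question, posed in "A Maximal Operator, Carleson's Embedding, and Tent Spaces for Vector-Valued Functions", is whether UMD always suffices. It does, and these notes prove it.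

## 2. R-bounds, the Rademacher maximal function, and UMD

Throughout, $X$ is a Banach space and $(\varepsilon_k)$ are independent Rademacher variables (random signs). We write $\mathbb E_\varepsilon$ when only the signs are averaged.

**Definition (R-bound).** For $V\subset X$,
$$\mathcal{R}(V)=\sup\Big\{\Big(\mathbb{E}\Big\|\sum_{k=1}^N \varepsilon_k \lambda_k x_k\Big\|^2\Big)^{1/2} : N\in\mathbb{N},\ x_1,\dots,x_N\in V \text{ distinct},\ \lambda_k\in\mathbb{C},\ \sum_k|\lambda_k|^2\le 1\Big\}.$$

A single vector gives $\mathcal R(\{x\})=\|x\|$. In a Hilbert space $\mathcal R(V)=\sup_{x\in V}\|x\|$. For the unit vectors $e_1,\dots,e_N$ of $\ell^1$ one has $\|\sum\varepsilon_k\lambda_ke_k\|=\sum|\lambda_k|$, so $\mathcal R=\sqrt N$.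

**Definition (RMF).** Let $\mathcal D$ be the family of dyadic intervals $2^{-k}([0,1)+m)$, $k,m\in\mathbb Z$. For $f\in L^1_{\mathrm{loc}}(\mathbb R;X)$ let $E_kf=\sum_{|I|=2^{-k}}1_I\frac1{|I|}\int_If$, the sum over dyadic $I$, and
$$M_Rf(x)=\mathcal R\big(E_kf(x):k\in\mathbb Z\big).$$
The space $X$ has the RMF-property if $M_R$ is bounded from $L^p(\mathbb R;X)$ to $L^p(\mathbb R)$ for some (equivalently, all) $p\in(1,\infty)$.

The function $M_Rf$ is measurable: it is the supremum, over finite $K\subset\mathbb Z$ and over $\lambda$ in a countable dense set, of $(\mathbb E\|\sum_{k\in K}\varepsilon_k\lambda_kE_kf(x)\|^2)^{1/2}$ restricted to the measurable event that the $E_kf(x)$, $k\in K$, are pairwise distinct. In Section 1, extend $f$ by $0$ to $\mathbb R$. The vectors $f_k(x)$ are distinct, so $\|f\|_p=1$ while $\|M_Rf\|_p\ge\frac12\sqrt{N+1}$. Hence $L^1[0,1)$ does not have RMF.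

**Definition (UMD).** $X$ has the UMD-property if for some (equivalently, all) $p\in(1,\infty)$ there is $C$ with $\|\sum_{k=1}^N\epsilon_kd_k\|_{L^p(X)}\le C\|\sum_{k=1}^Nd_k\|_{L^p(X)}$ for all $X$-valued $L^p$-martingale difference sequences and all signs $\epsilon_k\in\{-1,1\}$.

Hilbert spaces are UMD, since for $p=2$ the differences are orthogonal and $C=1$ works. The proof mostly uses an averaged, one-sided version.

**Definition ($(H_p)$).** For $p\in(1,\infty)$, $X$ satisfies $(H_p)$ if there is $\beta$ such that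
$$\mathbb E\,\mathbb E_\varepsilon\Big\|\sum_{j=1}^N\varepsilon_j(g_j-g_{j-1})\Big\|^p\le\beta^p\,\mathbb E\|g_N-g_0\|^p$$
for all finite $X$-valued $L^p$-martingales $(g_j)_{j=0}^N$ on probability spaces.

UMD implies $(H_p)$ for every $p\in(1,\infty)$: apply the UMD inequality to $d_j=g_j-g_{j-1}$ with fixed signs, raise it to the power $p$, and average over the signs.

We work with finite paths $x=(x_0,\dots,x_n)\in X^{n+1}$ and two quantities attached to them.

**Definition ($R^*$ and $V_M$).**
$$R^*(x)=\sup\Big\{\Big(\mathbb E\Big\|\sum_{k=0}^n\varepsilon_k\lambda_kx_k\Big\|^2\Big)^{1/2}:\lambda_k\in\mathbb C,\ \sum_k|\lambda_k|^2\le1\Big\},$$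
$$V_M(x)=\sup\Big\{\Big(\mathbb E\Big\|\sum_{s=1}^M\varepsilon_s(x_{b_s}-x_{a_s})\Big\|^2\Big)^{1/2}:0\le a_1\le b_1\le a_2\le b_2\le\dots\le a_M\le b_M\le n\Big\}.$$

We call $V_M$ the random variation with $M$ increments. For the real path $(0,1,0,1)$ we have $\mathbb E|\sum\varepsilon_s(x_{b_s}-x_{a_s})|^2=\sum|x_{b_s}-x_{a_s}|^2$, so $V_1=1$, $V_2=\sqrt2$, and $V_M=\sqrt3$ for $M\ge3$. Both $R^*$ and $V_M$ are continuous seminorms of the path, so they give measurable functions when applied to a martingale. Since $a_s=b_s$ is allowed, $V_M$ is nondecreasing in $M$.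

For $f$ on $\mathbb R$ put
$$M^*f(x)=\sup_nR^*(E_{-n}f(x),\dots,E_nf(x)).$$
Then $M_Rf\le M^*f$, because distinct elements of $\{E_kf(x)\}$ carry distinct indices $k$.

**Theorem 1.** Every UMD space has RMF: if $X$ is UMD, then $M_R:L^p(\mathbb R;X)\to L^p(\mathbb R)$ is bounded for every $p\in(1,\infty)$.

**Theorem 2.**

* (a) If $X$ satisfies $(H_{p_0})$ for one $p_0\in(1,\infty)$, then $X$ has RMF. Moreover, for all $X$-valued martingales $(f_k)_{k=0}^n$ on all probability spaces, with arbitrary filtration, $t\,\mathbb P(R^*(f_0,\dots,f_n)>t)\le C\,\mathbb E\|f_n\|$ for all $t>0$, and $\|R^*(f_0,\dots,f_n)\|_{L^p}\le C_p\|f_n\|_{L^p(X)}$ for $1<p<p_0$.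
* (b) If $X$ is UMD, then for every $p\in(1,\infty)$ and all such martingales, $\|R^*(f_0,\dots,f_n)\|_{L^p}\le C_p\|f_n\|_{L^p(X)}$ and $\|V_M(f_0,\dots,f_n)\|_{L^p}\le C_p(1+\log M)\|f_n\|_{L^p(X)}$ for all $M\ge1$. The constants do not depend on $n$ or the filtration.
* (c) Let $X\ne\{0\}$ be UMD. Then $M_R$ is bounded $L^p(\mathbb R;X)\to L^p(\mathbb R)$ for all $1<p<\infty$ and is of weak type $(1,1)$. It is never bounded $L^1\to L^1$. It is bounded $L^\infty\to L^\infty$ if and only if $X$ has type 2 (this last equivalence holds for every Banach space).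

The converse of Theorem 1 fails: James's non-reflexive space of type 2 has RMF and is not UMD.

**Textbook facts used.**

* *Type and cotype.* $X$ has type 2 if $\mathbb E\|\sum\varepsilon_kz_k\|^2\le T^2\sum\|z_k\|^2$ for all finite families, and cotype $q<\infty$ if $(\sum\|y_k\|^q)^{1/q}\le c\,(\mathbb E\|\sum\varepsilon_ky_k\|^2)^{1/2}$. Cotype $q$ implies cotype $q'$ for $q'>q$, so we may take $q\ge2$. Hilbert spaces have type 2 and cotype 2. The unit vectors of $\ell_\infty^K$ satisfy $\|\sum\varepsilon_ke_k\|=1$ and $(\sum\|e_k\|^q)^{1/q}=K^{1/q}$, so a space containing all $\ell^K_\infty$ uniformly has no finite cotype.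
* *Maurey–Pisier theorem.* Conversely, a space without finite cotype contains the real spaces $\ell_\infty^K$ uniformly: for every $K$ and $\delta>0$ there is a real-linear $S:\ell_\infty^K\to X$ with $\|z\|\le\|Sz\|\le(1+\delta)\|z\|$. (Cotype involves only real signs, so it is a property of the underlying real space.)
* *Kahane–Khintchine inequality.* For each $p\in(1,\infty)$ there is $\kappa$ with $(\mathbb E\|\sum\varepsilon_ky_k\|^2)^{1/2}\le\kappa(\mathbb E\|\sum\varepsilon_ky_k\|^p)^{1/p}$; likewise the $L^p$-norm is at most a constant times the $L^2$-norm.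
* *Contraction principle.* For real $a_k$, $\mathbb E\|\sum\varepsilon_ka_ky_k\|^2\le\max_ka_k^2\;\mathbb E\|\sum\varepsilon_ky_k\|^2$. In particular, omitting terms does not increase the norm.
* *Martingales.* $\|\mathbb E(f|\mathcal G)\|\le\mathbb E(\|f\|\,|\,\mathcal G)$. For a stopping time $\tau\le n$, $f_\tau=\mathbb E(f_n|\mathcal F_\tau)$, so $\mathbb E\|f_\tau\|\le\mathbb E\|f_n\|$. For $\sigma=\min\{k\le n:\|f_k\|>t\}$ ($\infty$ if none), $t\,\mathbb P(\sigma\le n)\le\mathbb E1_{\{\sigma\le n\}}\|f_\sigma\|\le\mathbb E\|f_n\|$ (Doob).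
* *Marcinkiewicz interpolation.* A sublinear operator of weak types $(p_1,p_1)$ and $(p_2,p_2)$ is bounded on $L^p$ for $p_1<p<p_2$, with a constant depending only on the exponents and the two weak-type constants. For $X$-valued $f$ one truncates according to the size of $\|f(x)\|$.

## 3. Type 2 spaces, and coefficients fixed in advance

If $X$ has type 2 with constant $T$, then $(\mathbb E\|\sum\varepsilon_k\lambda_kx_k\|^2)^{1/2}\le T(\sum|\lambda_k|^2\|x_k\|^2)^{1/2}\le T\max\|x_k\|$. So $M_Rf\le T\sup_k\|E_kf\|$, and the ordinary dyadic maximal inequality finishes. UMD was not needed. Without type 2, the norms $\|E_kf(x)\|$ alone do not suffice, as $e_1,\dots,e_N\in\ell^1$ shows, and cancellation must be used.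

The first thing to try is to realize $\sum_k\varepsilon_k\lambda_kf_k$ as a martingale transform. For coefficients fixed in advance, this works.

**Proposition 3.** Let $X$ be UMD and $p\in(1,\infty)$. There is $C'$ such that for every $L^p$-martingale $(f_k)_{k=0}^n$ and every fixed $\lambda$ with $\sum|\lambda_k|^2\le1$, $\ \mathbb E\,\mathbb E_\varepsilon\|\sum_k\varepsilon_k\lambda_kf_k\|^p\le C'^p\,\mathbb E\|f_n\|^p$.

*Proof.* On the product of the probability space with $\{\pm1\}^{n+1}$ let $\mathcal A_{2k}$ be generated by $\mathcal F_k$ and $\varepsilon_0,\dots,\varepsilon_{k-1}$, and $\mathcal A_{2k+1}$ by $\mathcal F_k$ and $\varepsilon_0,\dots,\varepsilon_k$. Put $F=(\sum_k\varepsilon_k\lambda_k)f_n$. Then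
$$\mathbb E(F|\mathcal A_{2k})=\Big(\sum_{j<k}\varepsilon_j\lambda_j\Big)f_k,\qquad\mathbb E(F|\mathcal A_{2k+1})=\Big(\sum_{j\le k}\varepsilon_j\lambda_j\Big)f_k .$$
So the martingale starts at $\mathbb E(F|\mathcal A_0)=0$, ends at $F$, and its $(2k+1)$-st difference is $D_{2k+1}=\varepsilon_k\lambda_kf_k$. Since $\sum_kD_{2k+1}=\frac12\big(\sum_iD_i+\sum_i(-1)^{i+1}D_i\big)$, UMD gives $\|\sum_k\varepsilon_k\lambda_kf_k\|_p\le\frac{1+C}2\|F\|_p=\frac{1+C}2\big(\mathbb E|\sum\varepsilon_k\lambda_k|^p\big)^{1/p}\|f_n\|_p$, and the scalar factor is bounded by Khintchine. $\square$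

This bounds $\sup_\lambda\mathbb E(\cdots)$, while RMF asks for $\mathbb E\sup_\lambda(\cdots)$: the coefficients may be chosen *after* the whole path is seen. The gap is real even for $X=\mathbb R$, $p=2$. There the proposition only says $\sup_k\mathbb E|f_k|^2\le C'^2\,\mathbb E|f_n|^2$, and the statement needed is Doob's inequality for $\mathbb E\sup_k|f_k|^2$. Once $\lambda_k$ depends on the future of the path, $\lambda_k f_k$ is no longer adapted and the identity for $D_{2k+1}$ breaks.

The way out is to remove $\lambda$ by a deterministic argument, path by path, before any martingale inequality is used.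

## 4. Chaining: random variation controls the R-bound

**Lemma 4.** In any Banach space, for every finite path $x=(x_0,\dots,x_n)$,
$$R^*(x)\le\sqrt2\Big[\|x_n\|+2\sum_{m\ge0}\sqrt{m+1}\;2^{-m/2}\,V_{2^m}(x)\Big].$$

The idea is to use the $\ell^2$-mass of $\lambda$ as a clock. At resolution $m$, group the indices into blocks of mass about $2^{-m}$ and replace $x_k$ by the value at the end of its block. Passing from resolution $m$ to $m+1$ involves at most $2^m$ disjoint increments, each carrying a random coefficient of size about $2^{-m/2}$.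

**Step 1: reduction to real, nonvanishing coefficients.** Write $\lambda=a+ib$. Since $\|a\|_{\ell^2}^2+\|b\|_{\ell^2}^2\le1$, we have $\|a\|_{\ell^2}+\|b\|_{\ell^2}\le\sqrt2$. By the triangle inequality and homogeneity it suffices to bound $(\mathbb E\|\sum\varepsilon_k\lambda_kx_k\|^2)^{1/2}$ by the bracket for real $\lambda$ with $\sum\lambda_k^2=1$. This quantity is continuous in $\lambda$, the bracket does not depend on $\lambda$, and vectors with all entries nonzero are dense in the unit sphere. So assume all $\lambda_k\ne0$.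

**Step 2: the chain, which writes the sum as increments over blocks.** Let $t_k=\sum_{i<k}\lambda_i^2$. Then $0=t_0<t_1<\dots<t_n<1$. For $m\ge0$ the level-$m$ blocks are the nonempty sets
$$\{k:t_k\in[c2^{-m},(c+1)2^{-m})\},\qquad0\le c<2^m .$$
They are sets of consecutive indices partitioning $\{0,\dots,n\}$. Let $\pi_m(k)$ be the last element of the level-$m$ block containing $k$. Then $\pi_0(k)=n$, and $\pi_m(k)=k$ for all large $m$, because the $t_k$ are distinct. Telescoping $x_k=x_n+\sum_{m\ge0}(x_{\pi_{m+1}(k)}-x_{\pi_m(k)})$,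
$$\sum_k\varepsilon_k\lambda_kx_k=\Big(\sum_k\varepsilon_k\lambda_k\Big)x_n+\sum_{m\ge0}\sum_k\varepsilon_k\lambda_k\big(x_{\pi_{m+1}(k)}-x_{\pi_m(k)}\big),$$
where only finitely many $m$ contribute. The first term has $L^2$-norm $\|x_n\|$.

**Step 3: one level, where we identify the increments and their coefficients.** Fix $m$. A level-$m$ block $B$ splits into a left and a right half, each empty or a level-$(m+1)$ block. If $k$ is in the right half, or in the left half while the right half is empty, then $\pi_{m+1}(k)=\max B=\pi_m(k)$. So only left halves $C$ whose sibling right half is nonempty contribute. For such $C$, all $k\in C$ have the same increment, and the inner sum is $\sum_C\xi_Cy_C$ with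
$$\xi_C=\sum_{k\in C}\varepsilon_k\lambda_k,\qquad y_C=x_{\max C}-x_{\max B(C)},$$
where $B(C)\supset C$ is the parent block. The index $\max C+1$ lies in the right half, hence in $B(C)$, so
$$\sum_{k\in C}\lambda_k^2=t_{\max C+1}-t_{\min C}<2^{-m}.$$
There are at most $2^m$ sets $C$, one for each level-$m$ block. If $B(C)$ precedes $B(C')$, then $\max C<\max B(C)<\min B(C')\le\max C'$. So the $y_C$ are, up to sign, increments over successive intervals of the kind admitted in $V_{2^m}$ (pad with trivial increments if there are fewer than $2^m$).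

**Step 4: replacing $\xi_C$ by signs, so that $V_{2^m}$ appears.** The $\xi_C$ are independent and symmetric, so $(\xi_C)_C$ has the same law as $(\varepsilon'_C\xi_C)_C$ with independent signs $\varepsilon'_C$. By the contraction principle for fixed $\xi$,
$$\mathbb E\Big\|\sum_C\xi_Cy_C\Big\|^2\le\mathbb E\max_C\xi_C^2\cdot V_{2^m}(x)^2.$$

**Step 5: the maximum of the coefficients.** Put $\sigma^2=2^{-m}$ and let $g$ be a standard Gaussian independent of the signs. Since $\cosh v\le e^{v^2/2}$, we have $\mathbb Ee^{u\xi_C}=\prod_{k\in C}\cosh(u\lambda_k)\le e^{u^2\sigma^2/2}$ for real $u$. With $\mathbb Ee^{ga}=e^{a^2/2}$,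
$$\mathbb Ee^{\xi_C^2/4\sigma^2}=\mathbb Ee^{g\xi_C/(\sqrt2\sigma)}\le\mathbb Ee^{g^2/4}=\sqrt2 .$$
By Jensen's inequality and by bounding the maximum of exponentials by their sum,
$$\mathbb E\max_C\xi_C^2\le4\sigma^2\log\mathbb E\sum_Ce^{\xi_C^2/4\sigma^2}\le4\sigma^2\log(2^m\sqrt2)\le4\cdot2^{-m}(m+1).$$
So level $m$ contributes at most $2\sqrt{m+1}\,2^{-m/2}V_{2^m}(x)$, and summing over $m$ proves the lemma. $\square$

What must now be shown is that $V_{2^m}$ of a martingale grows slower than $2^{m/2}$, with enough room for the series to converge. The triangle inequality gives only $V_{2^m}(x)\le2^{m+1}\max_k\|x_k\|$, and then the series diverges. For increments over *fixed* intervals $(H_p)$ would give a bound independent of $m$, but the intervals in $V_{2^m}$ are again chosen after seeing the path.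

## 5. Dyadic blocks of increments, and a loss of $\log n$

A Rademacher–Menshov decomposition reduces path-dependent intervals to fixed ones.

**Lemma 5.** Let $g=(g_0,\dots,g_N)$ be a path with $N=2^L$. For every $M\ge1$,
$$V_M(g)\le U(g):=2\sum_{l=0}^L\Big(\mathbb E_\varepsilon\Big\|\sum_{r=1}^{2^{L-l}}\varepsilon_r\big(g_{r2^l}-g_{(r-1)2^l}\big)\Big\|^2\Big)^{1/2}.$$
If $X$ satisfies $(H_p)$ and $g$ is an $L^p$-martingale, then $\|U(g)\|_{L^p}\le2(L+1)\kappa\beta\,\|g_N-g_0\|_{L^p(X)}$.

**Step 1: cutting an interval into dyadic pieces.** Every integer interval $(a,b]\subset(0,2^L]$ is the disjoint union of the maximal dyadic intervals $((r-1)2^l,r2^l]$, $0\le l\le L$, contained in it. At most two of them have any given length. Indeed, suppose three of length $2^l$ occurred. The sibling of the middle one is adjacent to it, hence lies between the outer two inclusive and so inside $(a,b]$. Then the parent of the middle one would be contained in $(a,b]$, against maximality. Label the pieces of each length "first"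 and "second".

**Step 2: the pointwise bound.** Let $(a_s,b_s]$, $1\le s\le M$, be disjoint (empty ones contribute nothing). Write each $g_{b_s}-g_{a_s}$ as the sum over its pieces. For a fixed length $2^l$ and a fixed label, each $s$ uses at most one piece, and different $s$ use different pieces. So the part of $\sum_s\varepsilon_s(g_{b_s}-g_{a_s})$ belonging to $(l,\text{label})$ is, up to relabelling the signs, a subsum of $\sum_r\varepsilon_r(g_{r2^l}-g_{(r-1)2^l})$. Omitting terms does not increase the norm. Adding over the two labels and all $l$ gives $V_M(g)\le U(g)$.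

**Step 3: the norm of $U$.** For each $l$, $(g_{r2^l})_{0\le r\le2^{L-l}}$ is a martingale from $g_0$ to $g_N$. By Kahane–Khintchine and $(H_p)$, the $l$-th term of the sum has $L^p$-norm at most $\kappa\beta\|g_N-g_0\|_p$. There are $L+1$ terms. $\square$

Apply this directly to a martingale $(f_k)_{k=0}^n$, $n\ge1$, prolonged by $f_k=f_n$ up to a power of two $2^L<2n$ with $2^L\ge n$. Since $\|f_n-f_0\|_p\le2\|f_n\|_p$, we get $\|V_M(f)\|_p\le4(L+1)\kappa\beta\|f_n\|_p$ for every $M$. With Lemma 4, $\|R^*(f)\|_p\le C(1+\log n)\|f_n\|_p$. This stops short at exactly one point: the number of scales is $\log_2$ of the *length of the path*, and RMF needs a bound independent of $n$.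

Lemma 4 suggests the repair. It tolerates a loss polynomial in $m$ in the bound for $V_{2^m}$. So it would suffice to shorten the path, for each $m$ separately, to length $2^{O(m)}$. In a sum of $M=2^m$ increments, errors of size $t/M$ per increment are harmless. So keep only the times at which the path has moved by more than $t/M$, and count how many there are. The tool for counting is cotype.

## 6. $(H_p)$ forces finite cotype

**Lemma 6.** If $X$ satisfies $(H_p)$ for some $p\in(1,\infty)$, then $X$ has finite cotype.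

*Proof.* We transplant the martingale of Section 1 into $X$. Suppose $X$ has no finite cotype and fix $N$. Let $\mathcal E_N\subset L^1[0,1)$ be the real span of the indicators of the dyadic intervals of length $2^{-N}$ in $[0,1)$. The map $z\mapsto(\int z\theta)_\theta$, with $\theta$ running over the $2^{2^N}$ functions in $\mathcal E_N$ with values $\pm1$, embeds $\mathcal E_N$ isometrically into a real $\ell^K_\infty$. By the Maurey–Pisier theorem there is a real-linear $T:\mathcal E_N\to X$ with $\|z\|_1\le\|Tz\|\le2\|z\|_1$.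

Take the martingale $f_k(x)=2^k1_{I_k(x)}\in\mathcal E_N$, $0\le k\le N$, on $[0,1)$ with the dyadic filtration, and let $d_k=f_k-f_{k-1}$. Fix $x$ and let $A_k=I_{k-1}(x)\setminus I_k(x)$, $1\le k\le N$. These sets are disjoint, of measure $2^{-k}$, and on $A_k$
$$d_j=2^{j-1}\ (j<k),\qquad d_k=-2^{k-1},\qquad d_j=0\ (j>k).$$
Let $k\ge2$. With probability $\frac12$ we have $\varepsilon_k=-\varepsilon_{k-1}$. Then the terms $k-1$ and $k$ add up without cancellation, and on $A_k$
$$\Big|\sum_j\varepsilon_jd_j\Big|\ge2^{k-1}+2^{k-2}-\sum_{j\le k-2}2^{j-1}=2^{k-1}+2^{k-2}-(2^{k-2}-1)\ge2^{k-1}.$$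
Hence for every $x$
$$\mathbb E_\varepsilon\Big\|\sum_j\varepsilon_jd_j\Big\|_1\ge\sum_{k=2}^N2^{-k}\cdot\tfrac12\cdot2^{k-1}=\frac{N-1}4 ,$$
while $\|f_N-f_0\|_1\le2$. Apply $(H_p)$ to the $X$-valued martingale $(Tf_k)$. By Jensen its left side is at least $(\frac{N-1}4)^p$, and its right side is at most $(4\beta)^p$. So $\frac{N-1}4\le4\beta$ for all $N$, a contradiction. $\square$

## 7. Stopping times shorten the path

**Lemma 7.** Let $X$ satisfy $(H_p)$. There is $A<\infty$ such that for every $X$-valued $L^p$-martingale $(f_k)_{k=0}^n$ on a probability space, every $m\ge0$ and every $t>0$, there are a random variable $U\ge0$ and an event $G$ with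
$$V_{2^m}(f)\le U+2t\ \text{ on }G,\qquad\|U\|_{L^p}\le A(m+1)\|f_n\|_{L^p(X)},\qquad\mathbb P(G^c)\le A^p2^{-mp}t^{-p}\,\mathbb E\|f_n\|^p .$$

**Step 1: parameters, chosen so that the shortened path has $O(m)$ scales.** By Lemma 6, $X$ has some cotype $q\in[2,\infty)$. With Kahane–Khintchine there is $c$ with
$$\Big(\sum\|y_j\|^q\Big)^{1/q}\le c\,\Big(\mathbb E_\varepsilon\Big\|\sum\varepsilon_jy_j\Big\|^p\Big)^{1/p}. \tag{1}$$
Put $M=2^m$, $\eta=t/M$, $K=\lceil2q\rceil$, $L=K(m+1)$ and $N=2^L$. Then $N\ge4^{q(m+1)}$.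

**Step 2: the shortened martingale.** Let $\tau_0=0$ and
$$\tau_{j+1}=\min\{k>\tau_j:\|f_k-f_{\tau_j}\|>\eta\},\qquad\tau_{j+1}=n\text{ by default if there is no such }k.$$
Then $g_j=f_{\tau_j}$, $0\le j\le N$, is an $L^p$-martingale for $(\mathcal F_{\tau_j})$. Since $g_N$ and $g_0$ are conditional expectations of $f_n$, $\|g_N-g_0\|_p\le2\|f_n\|_p$. Let $G=\{\tau_N=n\}$, the event that $N$ steps exhaust the path.

**Step 3: few long paths, by cotype.** On $G^c$ we have $\tau_j<n$ for all $j\le N$, so no $\tau_j$ was set by default and $\|g_j-g_{j-1}\|>\eta$ for $1\le j\le N$. Hence on $G^c$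
$$\Big(\sum_{j=1}^N\|g_j-g_{j-1}\|^q\Big)^{1/q}\ge\eta N^{1/q}\ge t2^{-m}4^{m+1}\ge t2^m .$$
By (1) and $(H_p)$ the $L^p$-norm of the left side is at most $c\beta\|g_N-g_0\|_p\le2c\beta\|f_n\|_p$. Chebyshev's inequality gives $\mathbb P(G^c)\le(2c\beta)^p2^{-mp}t^{-p}\,\mathbb E\|f_n\|^p$.

**Step 4: on $G$, the short path $g$ carries the variation of $f$ up to $2t$.** On $G$ put $j(n)=N$, and for $k<n$ let $j(k)=\max\{j\le N:\tau_j\le k\}$, which is $<N$ because $\tau_N=n>k$. Then $j(\cdot)$ is nondecreasing, and $\|f_k-g_{j(k)}\|\le\eta$. For $k<n$ this holds because $\tau_{j(k)}\le k<\tau_{j(k)+1}$, so the path has not yet moved by more than $\eta$ at time $k$. For $k=n$ it holds because $g_N=f_n$. Given $a_1\le b_1\le\dots\le a_M\le b_M$,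
$$f_{b_s}-f_{a_s}=\big(g_{j(b_s)}-g_{j(a_s)}\big)+e_s,\qquad\|e_s\|\le2\eta,$$
the indices $j(a_1)\le j(b_1)\le\cdots\le j(b_M)$ are admissible for $g$, and $(\mathbb E\|\sum_s\varepsilon_se_s\|^2)^{1/2}\le2M\eta=2t$. Hence $V_M(f)\le V_M(g)+2t$ on $G$.

**Step 5: dyadic blocks for the short path.** Put $U=U(g)$ as in Lemma 5. Then $V_M(g)\le U$ everywhere, and
$$\|U\|_p\le2(L+1)\kappa\beta\cdot2\|f_n\|_p\le8K\kappa\beta(m+1)\|f_n\|_p,$$
because $L+1\le2K(m+1)$. Take $A=\max(2c\beta,8K\kappa\beta)$, which does not depend on $m,t,n$ or the martingale. $\square$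

## 8. The weak type bound and the proof of Theorem 1

**Proposition 8.** If $X$ satisfies $(H_p)$, there are $C_0,C_1$ such that for every $X$-valued $L^p$-martingale $(f_k)_{k=0}^n$ on a probability space and every $t>0$,
$$\mathbb P\big(R^*(f_0,\dots,f_n)>C_1t\big)\le C_0t^{-p}\,\mathbb E\|f_n\|^p.$$

*Proof.* Replacing $f$ by $f/t$, we may take $t=1$. For each $m\ge0$ let $U_m,G_m$ be given by Lemma 7 with $t=1$. We discard the event
$$\{\|f_n\|>1\}\cup\bigcup_{m\ge0}\big(G_m^c\cup\{U_m>2^{m/4}\}\big).$$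
By Chebyshev's inequality and Lemma 7 its probability is at most
$$\Big[1+\sum_{m\ge0}A^p2^{-mp}+\sum_{m\ge0}A^p(m+1)^p2^{-mp/4}\Big]\mathbb E\|f_n\|^p=:C_0\,\mathbb E\|f_n\|^p .$$
Outside it, $\|f_n\|\le1$ and $V_{2^m}(f)\le2^{m/4}+2$ for all $m$. By Lemma 4,
$$R^*(f_0,\dots,f_n)\le\sqrt2\Big[1+2\sum_{m\ge0}\sqrt{m+1}\,2^{-m/2}(2^{m/4}+2)\Big]=:C_1<\infty.\qquad\square$$

*Proof of Theorem 1.* Let $X$ be UMD, so that $(H_p)$ holds for every $p\in(1,\infty)$.

**Step 1: from probability spaces to the line.** Let $f\in L^p(\mathbb R;X)$ and $n\in\mathbb N$. On each dyadic interval $I$ with $|I|=2^n$, with normalized Lebesgue measure, $E_{-n}f,\dots,E_nf$ is a martingale, and $\frac1{|I|}\int_I\|E_nf\|^p\le\frac1{|I|}\int_I\|f\|^p$. Apply Proposition 8 on $I$, multiply by $|I|$, and sum over $I$: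
$$\big|\{R^*(E_{-n}f,\dots,E_nf)>C_1t\}\big|\le C_0t^{-p}\|f\|_p^p.$$

**Step 2: letting $n\to\infty$ and interpolating.** Extending $\lambda$ by zeros shows that $R^*(E_{-n}f,\dots,E_nf)$ increases with $n$, to $M^*f$. So $M^*$ is of weak type $(p,p)$ for every $p\in(1,\infty)$. It is sublinear, because $R^*$ is a seminorm and the $E_k$ are linear. The Marcinkiewicz theorem gives $\|M^*f\|_p\le C_p\|f\|_p$ for every $p\in(1,\infty)$. Since $M_Rf\le M^*f$, the theorem follows. $\blacksquare$

## 9. One exponent suffices: Gundy's decomposition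

We prove Theorem 2(a). With $(H_{p_0})$ alone, Proposition 8 gives weak type at the single exponent $p_0$, and interpolation needs a second exponent. We get weak type $(1,1)$ by splitting the martingale into a bounded part $g$ and a part $h$ of small total variation.

Let $(f_k)_{k=0}^n$ be an $L^1$-martingale on a probability space, $d_k=f_k-f_{k-1}$, $t>0$, $F=\mathbb E\|f_n\|$.

**Step 1: the first large value, and its jump.** Let $\sigma=\min\{k:\|f_k\|>t\}$ ($\infty$ if none). By Doob, $t\,\mathbb P(\sigma\le n)\le F$ and $\mathbb E1_{\{\sigma\le n\}}\|f_\sigma\|\le F$. For $1\le k\le n$ put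
$$u_k=1_{\{\sigma=k\}}d_k,\qquad v_k=\mathbb E(\|u_k\|\,|\,\mathcal F_{k-1}).$$
On $\{\sigma=k\}$ we have $\|f_{k-1}\|\le t$, so
$$\mathbb E\sum_kv_k=\mathbb E\sum_k\|u_k\|\le\mathbb E1_{\{\sigma\le n\}}(\|f_\sigma\|+t)\le2F.$$

**Step 2: stopping before the compensators get large.** Let $\rho=\min\{0\le k\le n-1:\sum_{i\le k+1}v_i>t\}$ ($\infty$ if none). Since $\sum_{i\le k+1}v_i$ is $\mathcal F_k$-measurable, $\rho$ is a stopping time and $\{\rho\ge i\}\in\mathcal F_{i-1}$. Also $\mathbb P(\rho<\infty)=\mathbb P(\sum_{i\le n}v_i>t)\le2F/t$. By minimality of $\rho$, $\sum_{i\le\rho\wedge n}v_i\le t$ always.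

**Step 3: the decomposition.** Define
$$g_k=1_{\{\sigma>0\}}f_0+\sum_{i=1}^k1_{\{\rho\ge i\}}\big(1_{\{\sigma>i\}}d_i+\mathbb E(u_i|\mathcal F_{i-1})\big),\qquad h_k=\sum_{i=1}^k1_{\{\rho\ge i\}}\big(u_i-\mathbb E(u_i|\mathcal F_{i-1})\big).$$
Since $1_{\{\sigma>i\}}d_i+u_i=1_{\{\sigma\ge i\}}d_i$, on $\{\sigma=\rho=\infty\}$ we have $g_k+h_k=f_k$ for all $k$. The complement of this event has probability at most $3F/t$.

**Step 4: $g$ is a bounded martingale with small $L^1$-norm.** Its increments are $1_{\{\rho\ge i\}}\big(1_{\{\sigma\ge i\}}d_i-u_i+\mathbb E(u_i|\mathcal F_{i-1})\big)$. Since $\{\rho\ge i\},\{\sigma\ge i\}\in\mathcal F_{i-1}$, they have zero conditional expectation given $\mathcal F_{i-1}$. The terms $1_{\{\sigma>0\}}f_0+\sum_i1_{\{\rho\ge i\}}1_{\{\sigma>i\}}d_i$ of $g_n$ sum to $1_{\{\sigma>0\}}f_{n\wedge\rho\wedge(\sigma-1)}$, which has norm at most $t$ because the index is smaller than $\sigma$. Hence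
$$\|g_n\|\le\|1_{\{\sigma>0\}}f_{n\wedge\rho\wedge(\sigma-1)}\|+\sum_{i\le\rho\wedge n}v_i\le2t .$$
For the mean, if $\sigma>n\wedge\rho$ the first vector is $f_{n\wedge\rho}$. Otherwise $\sigma\le n$ and its norm is at most $t$. So
$$\mathbb E\|g_n\|\le\mathbb E\|f_{n\wedge\rho}\|+t\,\mathbb P(\sigma\le n)+2F\le4F.$$
Thus $\mathbb E\|g_n\|^{p_0}\le4(2t)^{p_0-1}F$. As $g_k=\mathbb E(g_n|\mathcal F_k)$ is bounded, Proposition 8 with exponent $p_0$ gives
$$\mathbb P(R^*(g)>C_1t)\le C_0t^{-p_0}\cdot4(2t)^{p_0-1}F=2^{p_0+1}C_0\,F/t.$$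

**Step 5: $h$ has small total variation.** For any path,
$$\sum_k\varepsilon_k\lambda_kx_k=x_0\sum_k\varepsilon_k\lambda_k+\sum_{i\ge1}(x_i-x_{i-1})\sum_{k\ge i}\varepsilon_k\lambda_k,$$
and each scalar sum has $L^2$-norm at most $1$. So $R^*(x)\le\|x_0\|+\sum_{i\ge1}\|x_i-x_{i-1}\|$. Since $h_0=0$, $\mathbb ER^*(h)\le2\,\mathbb E\sum_i\|u_i\|\le4F$, and $\mathbb P(R^*(h)>t)\le4F/t$.

**Step 6: conclusion.** Since $R^*$ is a seminorm, Steps 3–5 give
$$\mathbb P\big(R^*(f)>(C_1+1)t\big)\le(3+2^{p_0+1}C_0+4)F/t,$$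
which is the weak type $(1,1)$ estimate after rescaling $t$. For a fixed filtration consider the sublinear map $f\mapsto R^*\big((\mathbb E(f|\mathcal F_k))_{k\le n}\big)$. It is of weak type $(1,1)$ by what we just proved and of weak type $(p_0,p_0)$ by Proposition 8, with constants independent of $n$ and the filtration. Marcinkiewicz gives the $L^p$-bound for $1<p<p_0$. As in the proof of Theorem 1, apply the weak type $(1,1)$ and $(p_0,p_0)$ estimates on dyadic intervals of length $2^n$, sum, and let $n\to\infty$. So $M^*\ge M_R$ is of weak types $(1,1)$ and $(p_0,p_0)$ on $\mathbb R$, hence bounded on $L^p$ for $1<p<p_0$, and $X$ has RMF. $\blacksquare$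

## 10. The logarithmic bound for $V_M$ in UMD spaces

We prove Theorem 2(b). Let $X$ be UMD. Proposition 8 holds for all $p\in(1,\infty)$, and Marcinkiewicz, applied for a fixed filtration to $f\mapsto R^*((\mathbb E(f|\mathcal F_k))_{k\le n})$, gives the first estimate.

For the second, let $p\in(1,\infty)$ and take $U,G$ from Lemma 7. On $G\cap\{U\le(m+1)t\}$ we have $V_{2^m}(f)\le(m+1)t+2t\le3(m+1)t$. Hence
$$\mathbb P\big(V_{2^m}(f)>3(m+1)t\big)\le\mathbb P\big(U>(m+1)t\big)+\mathbb P(G^c)\le2A^pt^{-p}\,\mathbb E\|f_n\|^p.$$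
So, for a fixed filtration, the sublinear map taking $f$ to $V_{2^m}/(m+1)$ of its martingale is of weak type $(p,p)$ for all $p\in(1,\infty)$, with constants independent of $m$, $n$ and the filtration. By Marcinkiewicz $\|V_{2^m}(f)\|_p\le C_p(m+1)\|f_n\|_p$. For general $M\ge1$ choose $m\ge0$ with $2^{m-1}<M\le2^m$. Then $V_M\le V_{2^m}$, and $m+1\le2+\log_2M$ is at most a constant times $1+\log M$. $\blacksquare$

## 11. The endpoints $L^1$ and $L^\infty$

We prove Theorem 2(c). Boundedness for $1<p<\infty$ is Theorem 1. UMD implies $(H_{p_0})$, so weak type $(1,1)$ was proved in Section 9.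

**Failure on $L^1$.** Let $\|x_0\|=1$ and $f=1_{[0,1)}x_0$. For $k\ge0$ we have $E_{-k}f=2^{-k}x_0$ on $[0,2^k)$, so $M_Rf\ge2^{-k}$ there. Hence $\int M_Rf\ge\sum_{k\ge1}2^{k-1}\cdot2^{-k}=\infty$, counting only $[2^{k-1},2^k)$ for each $k$.

**Type 2 gives $L^\infty$.** If $X$ has type 2 with constant $T$, then by Section 3, $M_Rf(x)\le T\sup_k\|E_kf(x)\|\le T\|f\|_\infty$.

**$L^\infty$ gives type 2.** Here we build a function whose averages run through prescribed vectors. Suppose $\|M_Rf\|_\infty\le C\|f\|_\infty$ for all $f\in L^\infty(\mathbb R;X)$. Let $x_1,\dots,x_N$ be distinct vectors in the unit ball, $x_{N+1}:=x_N$, and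
$$f=2x_k-x_{k+1}\ \text{on }[2^{-k-1},2^{-k})\ (1\le k\le N),\qquad f=x_{N+1}\ \text{on }[0,2^{-N-1}),\qquad f=0\ \text{elsewhere}.$$
Then $\|f\|_\infty\le3$. The average over $[0,2^{-N-1})$ is $x_{N+1}$. If the average over $[0,2^{-k-1})$ is $x_{k+1}$, then the average over $[0,2^{-k})$ is $\frac12\big((2x_k-x_{k+1})+x_{k+1}\big)=x_k$. By backward induction the averages over $[0,2^{-k})$ are $x_k$ for $1\le k\le N$. So $M_Rf\ge\mathcal R(\{x_1,\dots,x_N\})$ on $[0,2^{-N-1})$, whence $\mathcal R(\{x_1,\dots,x_N\})\le3C$.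

Now let $z_1,\dots,z_N\in X$ be nonzero (zero vectors do not affect the type 2 inequality). Put $x_k=(1-\delta_k)z_k/\|z_k\|$ with small, pairwise different $\delta_k>0$. The $x_k$ have different norms, hence are distinct. With $\lambda_k=\|z_k\|(\sum_i\|z_i\|^2)^{-1/2}$ the bound on $\mathcal R$ reads
$$\mathbb E\Big\|\sum_k\varepsilon_k(1-\delta_k)z_k\Big\|^2\le9C^2\sum_k\|z_k\|^2 .$$
Letting $\delta_k\to0$ gives type 2 with constant $3C$. Neither direction of the equivalence used UMD. $\blacksquare$
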